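# Hilbert series of the subalgebras generated by $e_1,\dots,e_m$ in the cohomology of a Grassmannian

## 1. Symmetric polynomials, partitions in a box, and the ring $R^{k,\ell}$

Until Section 12 the coefficient field is $\mathbb Q$. For a graded vector space $V$ put $\operatorname{Hilb}(V,q)=\sum_d\dim V_d\,q^d$. Inequalities between power series in $q$ are meant coefficient by coefficient.

**Symmetric polynomials.** For $k\ge 0$ let $\Lambda_k=\mathbb Q[z_1,\dots,z_k]^{S_k}=\mathbb Q[e_1,\dots,e_k]$, where $e_i$ is the $i$-th elementary symmetric polynomial, of degree $i$. Let $h_j$ be the complete homogeneous symmetric polynomials ($h_0=1$, and $h_j=0$ for $j<0$), and let $p_r=\sum_i z_i^r$ be the power sums, with $p_0=k$. Put $E(u)=\prod_i(1+z_iu)$ and $H(u)=\prod_i(1-z_iu)^{-1}=\sum_jh_ju^j$. From $H(u)E(-u)=1$ we get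
$$\sum_{i=0}^k(-1)^ie_ih_{j-i}=0\qquad(j\ge1). \tag{1}$$

*Example.* For $k=2$: $h_1=e_1$, $h_2=e_1^2-e_2$, $h_3=e_1^3-2e_1e_2$, $h_4=e_1h_3-e_2h_2=e_1^4-3e_1^2e_2+e_2^2$.

**Gaussian binomials.** We write $\binom nr_q=\prod_{i=1}^r\frac{1-q^{n-r+i}}{1-q^i}$ for $0\le r\le n$, and $\binom nr_q=0$ for $r>n$. A binomial without the subscript is the ordinary one. A partition $\lambda$ lies in $k\times\ell$ if it has at most $k$ parts, each at most $\ell$; we set $\lambda_i=0$ beyond the last part. The textbook facts we use are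
$$\binom{k+\ell}{k}_q=\sum_{\lambda\subset k\times\ell}q^{|\lambda|},\qquad \binom nr_{1/q}=q^{-r(n-r)}\binom nr_q,\qquad \binom nr_q=q^r\binom{n-1}r_q+\binom{n-1}{r-1}_q , \tag{2}$$
the last one ($q$-Pascal) for $1\le r\le n$.

*Example.* $\binom42_q=1+q+2q^2+q^3+q^4$: the partitions in $2\times2$ are $\emptyset,(1),(2),(1,1),(2,1),(2,2)$.

**Schur polynomials.** Let $\Delta=\prod_{i<j}(z_i-z_j)$. For a partition $\lambda$ with at most $k$ parts, $s_\lambda$ is defined by $s_\lambda\Delta=\det(z_i^{\lambda_j+k-j})_{i,j=1}^k$. These $s_\lambda$ form a basis of $\Lambda_k$. We recall Jacobi–Trudi, $s_\lambda=\det(h_{\lambda_i+j-i})$, and the Pieri rule $e_1s_\lambda=\sum_\mu s_\mu$, where $\mu$ runs over the partitions with at most $k$ parts obtained from $\lambda$ by adding one box.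

**The ring.** For $k,\ell\ge0$ let $I_\ell\subset\Lambda_k$ be the ideal generated by all $h_j$ with $j>\ell$. By (1) each $h_j$ with $j\geq 1$ is a combination of the $k$ preceding ones, so $I_\ell=(h_{\ell+1},\dots,h_{\ell+k})$. Put
$$R^{k,\ell}=\Lambda_k/I_\ell .$$
For $k,\ell\ge1$ this is the rational cohomology ring of the Grassmannian of $k$-planes in $\mathbb C^{k+\ell}$. Also $R^{0,\ell}=R^{k,0}=\mathbb Q$.

*Example.* In $R^{2,2}$ the relations $h_3=h_4=0$ read $e_1^3=2e_1e_2$ and $e_2^2=3e_1^2e_2-e_1^4=e_1^2e_2$. A basis is $1;\ e_1;\ e_1^2,e_2;\ e_1e_2;\ e_1^2e_2$, and the Hilbert series is $1+q+2q^2+q^3+q^4=\binom42_q$.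

We need three standard facts. Their proofs work over every field, which will matter in Section 12.

**Fact 1.** $\operatorname{Hilb}(R^{k,\ell},q)=\binom{k+\ell}{k}_q$.

*Proof.* At a common zero of $h_{\ell+1},\dots,h_{\ell+k}$ with values of the $e_i$ in an algebraic closure, all $h_j$ with $j>\ell$ vanish by (1), so $H(u)$ and $E(-u)$ are polynomials in $u$ with product $1$. Hence both are constant and all $e_i$ are $0$. So the quotient of the polynomial ring $\Lambda_k$ in $k$ variables by these $k$ elements is finite-dimensional. Therefore they form a regular sequence, and the Hilbert series is $\prod_{i=1}^k\frac{1-q^{\ell+i}}{1-q^i}$. $\square$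

**Fact 2 (Poincaré duality).** Let $k,\ell\ge1$. Then $R^{k,\ell}$ has top degree $k\ell$, where it is spanned by $s_{(\ell^k)}$, and multiplication $R^{k,\ell}_d\times R^{k,\ell}_{k\ell-d}\to R^{k,\ell}_{k\ell}$ is a perfect pairing. More precisely, for $\lambda,\mu\subset k\times\ell$ with $|\lambda|+|\mu|=k\ell$ we have $s_\lambda s_\mu=s_{(\ell^k)}$ in $R^{k,\ell}$ if $\mu=(\ell-\lambda_k,\dots,\ell-\lambda_1)$, and $s_\lambda s_\mu=0$ otherwise. (This is classical; we only recall it.)

**Fact 3 (membership test).** Let $N=k+\ell$ and $\mathfrak n=(z_1^N,\dots,z_k^N)\subset\mathbb Q[z_1,\dots,z_k]$. The ideal $I_\ell$ is the span of the $s_\lambda$ with $\lambda_1>\ell$, and for $f\in\Lambda_k$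
$$f\in I_\ell\iff f\Delta\in\mathfrak n .$$

*Proof.* If $\lambda_1>\ell$, the first row of the Jacobi–Trudi matrix consists of $h_{\lambda_1},h_{\lambda_1+1},\dots$, all in $I_\ell$, so $s_\lambda\in I_\ell$. Hence the $s_\lambda$ with $\lambda\subset k\times\ell$ span $R^{k,\ell}$. By Fact 1 their number in each degree is the dimension, so they are a basis of $R^{k,\ell}$. If $f=\sum c_\lambda s_\lambda\in I_\ell$, then the terms with $\lambda_1\le\ell$ add up to an element of $I_\ell$, so their coefficients vanish. This is the first claim.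

The monomials of $s_\lambda\Delta$ have coefficients $\pm1$, and their exponent vectors are the rearrangements of $(\lambda_1+k-1,\lambda_2+k-2,\dots,\lambda_k)$, which has distinct entries. So different $\lambda$ involve disjoint sets of monomials. If $\lambda_1+k-1\ge N$, that is, $\lambda_1>\ell$, then all monomials of $s_\lambda\Delta$ lie in $\mathfrak n$; otherwise none does. Since $\mathfrak n$ is a monomial ideal, $f\Delta\in\mathfrak n$ if and only if $c_\lambda=0$ whenever $\lambda_1\le\ell$. $\square$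

*Example.* For $k=1$ we have $\Delta=1$, and the test says $I_\ell=(z_1^{\ell+1})$.

## 2. The filtration by subalgebras and the conjectured formula

**The subalgebras.** For $n\ge 0$, $\ell\ge1$ and $s\ge0$ let $\pi_{n,s}:\mathbb Q[e_1,\dots,e_s]\to R^{n,\ell}$ send $e_i\mapsto e_i$ for $i\le n$ and $e_i\mapsto0$ for $i>n$. Its image $R^{n,\ell,s}$ is the graded subalgebra generated by $e_1,\dots,e_s$. So $\mathbb Q=R^{n,\ell,0}\subseteq R^{n,\ell,1}\subseteq\dots\subseteq R^{n,\ell,n}=R^{n,\ell}$, and $R^{n,\ell,s}=R^{n,\ell}$ for $s>n$. We study the graded vector spaces $R^{n,\ell,s}/R^{n,\ell,s-1}$.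

*Example.* In $R^{2,2}$, $e_1^4=2e_1^2e_2\ne0$. So $R^{2,2,1}$ has basis $1,e_1,e_1^2,e_1^3,e_1^4$, and $R^{2,2,2}/R^{2,2,1}$ is one-dimensional, spanned by the class of $e_2$ in degree $2$.

**The space $A$.** Fix $k,\ell\ge1$ and $1\le m\le k$. Setting $z_k=0$ induces a surjection $\phi:R^{k,\ell}\to R^{k-1,\ell}$ with $e_i\mapsto e_i$ for $i<k$ and $e_k\mapsto0$. It restricts to surjections $\phi_{k,\ell,s}:R^{k,\ell,s}\to R^{k-1,\ell,s}$. Put
$$A=\ker(\phi_{k,\ell,m})/\ker(\phi_{k,\ell,m-1}).$$
The sequence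
$$0\to A\to R^{k,\ell,m}/R^{k,\ell,m-1}\to R^{k-1,\ell,m}/R^{k-1,\ell,m-1}\to0 \tag{3}$$
is exact. On the left, an element of $\ker\phi_{k,\ell,m}$ lying in $R^{k,\ell,m-1}$ is in $\ker\phi_{k,\ell,m-1}$. In the middle, if $\phi(x)\in R^{k-1,\ell,m-1}$, choose $y\in R^{k,\ell,m-1}$ with $\phi(y)=\phi(x)$; then $x-y\in\ker\phi_{k,\ell,m}$ represents the same class as $x$. Surjectivity on the right is clear.

**The doubly filtered basis.** Take the lexicographic order on monomials with $e_m>e_{m-1}>\dots>e_1$. Let $SM(R^{n,\ell,s})$ be the set of monomials in $e_1,\dots,e_s$ outside the initial ideal of $\ker(\pi_{n,s})$. Their images form a homogeneous basis of $R^{n,\ell,s}$. Put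
$$B^{n,\ell,m}=SM(R^{n,\ell,m})\setminus SM(R^{n,\ell,m-1}),\qquad D^{k,\ell,m}=B^{k,\ell,m}\setminus B^{k-1,\ell,m}.$$
Because the order is lexicographic with $e_m$ largest, an element of $\ker\pi_{n,m}$ whose leading monomial does not involve $e_m$ does not involve $e_m$ at all. So $SM(R^{n,\ell,m-1})$ consists of the monomials of $SM(R^{n,\ell,m})$ not divisible by $e_m$, and $B^{n,\ell,m}$ of those divisible by $e_m$. Hence $B^{n,\ell,m}$ gives a basis of $R^{n,\ell,m}/R^{n,\ell,m-1}$. Since $\ker\pi_{k,m}\subset\ker\pi_{k-1,m}$, also $SM(R^{k-1,\ell,m})\subset SM(R^{k,\ell,m})$ and $B^{k-1,\ell,m}\subset B^{k,\ell,m}$. With (3) this gives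
$$\operatorname{Hilb}(A,q)=\sum_{x\in D^{k,\ell,m}}q^{\deg x}=\operatorname{Hilb}(R^{k,\ell,m}/R^{k,\ell,m-1},q)-\operatorname{Hilb}(R^{k-1,\ell,m}/R^{k-1,\ell,m-1},q). \tag{4}$$

*Example.* For $k=\ell=2$, the relation $h_3=0$ has leading monomial $e_1e_2$, the relation $e_2^2-3e_1^2e_2+e_1^4=0$ has leading monomial $e_2^2$, and $e_1^5=0$. This leaves $1,e_1,e_1^2,e_1^3,e_1^4,e_2$, which is the right number. So $B^{2,2,1}=\{e_1,e_1^2,e_1^3,e_1^4\}$ and $B^{2,2,2}=\{e_2\}$. Since $R^{1,2}=\mathbb Q[e_1]/(e_1^3)$, we have $B^{1,2,1}=\{e_1,e_1^2\}$ and $B^{1,2,2}=\emptyset$. Hence $D^{2,2,1}=\{e_1^3,e_1^4\}$ and $D^{2,2,2}=\{e_2\}$.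

How many basis elements of each degree does $D^{k,\ell,m}$ have? Conjecture 4.15 of "Filtering Grassmannian Cohomology Via K-Schur Functions" (http://www.math.umn.edu/~reiner/REU/REU2020notes/q_Binomials_and_the_Grassmannian.pdf) proposes a product formula, and the problem is to prove or disprove it. It is true.

**Theorem 1 (Conjecture 4.15).** For all $k,\ell\ge1$ and $1\le m\le k$,
$$\operatorname{Hilb}(A,q)=\sum_{x\in D^{k,\ell,m}}q^{\deg x}=q^m\cdot q^{(k-m)(\ell-(m-1))}\binom{\ell}{m}_q\binom{k-1}{m-1}_q .$$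

If $m>\ell$ the factor $\binom\ell m_q$ is $0$, and the right side is read as $0$. In the example the formula gives $q\cdot q^2(1+q)=q^3+q^4$ for $m=1$ and $q^2$ for $m=2$, as found.

## 3. What can be checked by hand

Write $d_m=\operatorname{Hilb}(R^{k,\ell,m}/R^{k,\ell,m-1},q)$.

*The case $m>\ell$.* In $R^{k,\ell}$ we have $h_m=0$, and $h_m=(-1)^{m-1}e_m+(\text{a polynomial in }e_1,\dots,e_{m-1})$. So $e_m\in R^{k,\ell,m-1}$ and $d_m=0$.

*The case $m=1$.* By the Pieri rule, in $R^{k,\ell}$ we have $e_1^d=\sum f^\lambda s_\lambda$ over $\lambda\subset k\times\ell$ with $|\lambda|=d$, where $f^\lambda\geq 1$ is the number of standard Young tableaux of shape $\lambda$. So $e_1^d\ne0$ exactly for $d\le k\ell$, and $d_1=q+q^2+\dots+q^{k\ell}$. For $k\ge2$ the difference (4) is $q^{(k-1)\ell+1}+\dots+q^{k\ell}=q\cdot q^{(k-1)\ell}\binom\ell1_q$, as predicted. For $k=1$ it is $q+\dots+q^\ell$, also as predicted.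

*The case $k=2$.* Here $R^{2,\ell,2}=R^{2,\ell}$, so $d_2=\binom{\ell+2}2_q-\frac{1-q^{2\ell+1}}{1-q}$. Over the common denominator $(1-q)(1-q^2)$ the numerator is
$$(1-q^{\ell+1})(1-q^{\ell+2})-(1-q^2)(1-q^{2\ell+1})=q^2-q^{\ell+1}-q^{\ell+2}+q^{2\ell+1}=q^2(1-q^{\ell-1})(1-q^\ell).$$
So $d_2=q^2\binom\ell2_q$, as predicted.

*The case $k=\ell=3$.* We know that $d_1=q+\dots+q^9$ and that $1+d_1+d_2+d_3=\binom63_q$, so $d_2+d_3=q^2+2q^3+2q^4+2q^5+2q^6+q^7$. The formula asserts $d_3=q^3$: modulo the subalgebra generated by $e_1,e_2$, only the class of $e_3$ survives. Knowing the two ends of the filtration no longer decides how the sum splits. This is the first case where an idea is needed.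

## 4. One formula for all successive quotients

Put
$$X_m=X_m(k,\ell)=\binom\ell m_q\sum_{j=0}^{k-m}q^{j(\ell-m+1)}\binom{m+j-1}{j}_q ,$$
read as $0$ when $m>\ell$.

**Theorem A.** For $k,\ell\ge1$ and $1\le m\le k$,
$$\operatorname{Hilb}(R^{k,\ell,m}/R^{k,\ell,m-1},q)=q^mX_m(k,\ell).$$

**Theorem A implies Theorem 1.** If $m\le k-1$, apply Theorem A to $(k,\ell)$ and $(k-1,\ell)$. The two sums differ only in the term $j=k-m$, so by (4)
$$\operatorname{Hilb}(A,q)=q^m\binom\ell m_qq^{(k-m)(\ell-m+1)}\binom{k-1}{k-m}_q,\qquad \binom{k-1}{k-m}_q=\binom{k-1}{m-1}_q.$$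
If $m=k$, then $R^{k-1,\ell,k}=R^{k-1,\ell,k-1}$ because $e_k\mapsto0$, so the subtracted term in (4) is $0$ and $\operatorname{Hilb}(A,q)=q^kX_k=q^k\binom\ell k_q$, which is the claimed formula. $\square$

From now on fix $k,\ell\ge1$ and write $R=R^{k,\ell}$, $R_m=R^{k,\ell,m}$, $w_m=\operatorname{Hilb}(R_m,q)$ for $0\le m\le k$. Then $d_m=w_m-w_{m-1}$, $w_0=1$, and $w_k=\binom{k+\ell}k_q$.

The strategy is to prove a lower bound $d_m\ge q^mX_m$ for every $m$, and to observe that the lower bounds add up to the known total $w_k$. Then all of them are equalities.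

## 5. Differentiating with respect to $p_m$

Newton's identities $re_r=\sum_{i=1}^r(-1)^{i-1}e_{r-i}p_i$ for $1\le r\le k$ show that $p_r$ is $(-1)^{r-1}re_r$ plus a polynomial in $e_1,\dots,e_{r-1}$. So $p_1,\dots,p_k$ are algebraically independent generators of $\Lambda_k$, and for $0\le m\le k$
$$S_m:=\mathbb Q[e_1,\dots,e_m]=\mathbb Q[p_1,\dots,p_m]\subset\Lambda_k,\qquad R_m=S_m/K,\quad K:=S_m\cap I_\ell .$$

Now fix $1\le m\le k$ and let $\partial=\partial/\partial p_m$ on $S_m$. It is surjective, lowers degree by $m$, and has kernel $S_{m-1}$. Therefore the preimage of $\partial K$ under $\partial$ is $K+S_{m-1}$, and $\partial$ induces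
$$(R_m/R_{m-1})_{d+m}=\bigl(S_m/(S_{m-1}+K)\bigr)_{d+m}\;\cong\;(S_m/\partial K)_d . \tag{5}$$
In degrees below $m$ the left quotient is $0$, since there $S_m$ and $S_{m-1}$ agree. So a lower bound for $d_m$ amounts to an upper bound for $\partial K$.

The first thing to try is $\partial K\subset K$, which would give $d_m\ge q^mw_m$. This never holds. Indeed $w_m=w_{m-1}+d_m$ would give $(1-q^m)d_m\ge q^mw_{m-1}\ge q^m$, hence $d_m\ge q^m/(1-q^m)$, an infinite series, while $R$ is finite-dimensional. In the smallest case $k=m=1$ we have $K=(p_1^{\ell+1})$, and $\partial K$ contains $p_1^\ell\notin K$.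

*Example.* Let $k=\ell=m=2$. With $e_1=p_1$ and $e_2=\frac12(p_1^2-p_2)$ one finds
$$h_3=p_1p_2,\qquad h_4=-\tfrac14p_1^4+p_1^2p_2+\tfrac14p_2^2 .$$
So $\partial h_3=p_1$, $\partial(p_1h_3)=p_1^2$ and $\partial h_4=p_1^2+\frac12p_2$ are in $\partial K$, and none of them is in $I_2$, which starts in degree $3$.

So we ask instead how far $\partial f$ is from $I_\ell$ when $f\in K$. For $k=1$ the answer is easy: if $f\in(z^{\ell+1})$, then $f'$ need not be in $(z^{\ell+1})$ but $zf'$ is, because $z\,d/dz$ preserves monomial ideals. We look for multipliers playing the role of $z$ in general.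

## 6. Multiplying by Hankel determinants

Fact 3 replaces $I_\ell$ by the monomial ideal $\mathfrak n$, which is preserved by each operator $z_i\partial_{z_i}$. So we express $\partial$ through the $\partial_{z_i}$. For an $m$-subset $I\subset[k]=\{1,\dots,k\}$ and $i\in I$ put $\gamma_{I,i}=\prod_{i'\in I\setminus\{i\}}(z_i-z_{i'})^{-1}$. Lagrange interpolation gives $\sum_{i\in I}z_i^s\gamma_{I,i}=\delta_{s,m-1}$ for $0\le s\le m-1$. For $f\in S_m$ the chain rule reads $\partial_{z_i}f=\sum_{j=1}^mjz_i^{j-1}\,\partial f/\partial p_j$. Together,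
$$\sum_{i\in I}\gamma_{I,i}\,\partial_{z_i}f=m\,\partial f\qquad\text{for every }I\subset[k],\ |I|=m . \tag{6}$$
Two things are wrong with the left side: the poles of $\gamma_{I,i}$, and the missing factor $z_i$ in front of $\partial_{z_i}$. Put $e_I=\prod_{i\in I}z_i$ and $\Delta_I=\prod_{i<i',\ i,i'\in I}(z_i-z_{i'})$. Multiplying by $e_I\Delta_I^2$ repairs both, but it is not symmetric, so we sum over $I$. By the Cauchy–Binet formula, $\sum_Ie_I\Delta_I^2=\det(p_{i+j+1})_{i,j=0}^{m-1}$, a Hankel determinant of power sums. This suggests the following ideals.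

**Hankel ideals.** For $k\ge0$ and $t\ge1$ let $\mathfrak q_t\subset\Lambda_k$ be the ideal generated by all
$$\det(p_{a_i+c_j})_{i,j=1}^t,\qquad 0\le a_1<\dots<a_t,\quad 1\le c_1<\dots<c_t .$$
Let $\mathfrak r_t$ be the ideal generated by the same determinants with $0\le a_1<\dots<a_t$ and $0\le c_1<\dots<c_t$ (recall $p_0=k$).

*Example.* Let $k=t=2$. With $a=(0,1)$, $c=(1,2)$ we get $p_1p_3-p_2^2=e_2\Delta^2\in\mathfrak q_2$, and with $a=c=(0,1)$ we get $p_0p_2-p_1^2=2p_2-p_1^2=\Delta^2\in\mathfrak r_2$. In $R^{2,2}$, $e_2\Delta^2=e_2(e_1^2-4e_2)=-3e_1^2e_2\ne0$, using $e_2^2=e_1^2e_2$.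

**Lemma 2.** Let $1\le m\le k$. If $f\in S_m\cap I_\ell$, then $(\partial f)\,\mathfrak q_m\subset I_\ell$.

*Proof.* As $I_\ell$ is an ideal, it suffices to show $(\partial f)Q\in I_\ell$ for a generator $Q=\det(p_{a_i+c_j})_{i,j=1}^m$ of $\mathfrak q_m$.

**Step 1: expand $Q$ over subsets.** This prepares $Q$ for use with (6). The matrix $(p_{a_i+c_j})$ is the product of $(z_s^{a_i})_{i,s}$ and $(z_s^{c_j})_{s,j}$, so by Cauchy–Binet
$$Q=\sum_{I\subset[k],\,|I|=m}\det(z_i^{a_j})_{i\in I,\,j}\,\det(z_i^{c_j})_{i\in I,\,j}=\sum_Ig_I\,e_I\,\Delta_I^2 .$$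
Here each determinant is an alternant in the variables $(z_i)_{i\in I}$, hence up to a common sign $\Delta_I$ times a Schur polynomial in these variables; from the second one we first extract $e_I$, possible because all $c_j\ge1$. So $g_I$ is the product of two fixed Schur polynomials evaluated at $(z_i)_{i\in I}$, the two signs cancel, and $\sigma g_I=g_{\sigma I}$ for $\sigma\in S_k$.

**Step 2: insert (6).** This turns $\partial f$ into a combination of the $z_i\partial_{z_i}f$ with polynomial coefficients. Multiplying the expansion of $Q$ by $m\,\partial f\,\Delta$ and applying (6) for each $I$,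
$$m(\partial f)\,Q\,\Delta=\sum_I\sum_{i\in I}b_{I,i}\;z_i(\partial_{z_i}f)\,\Delta,\qquad b_{I,i}=g_I\,\frac{e_I}{z_i}\,\Delta_I^2\,\gamma_{I,i}.$$
Each $b_{I,i}$ is a polynomial: $z_i$ divides $e_I$, and $\prod_{i'\in I\setminus\{i\}}(z_i-z_{i'})$ divides $\Delta_I$ up to sign.

**Step 3: move the derivative from $f$ to $\Delta$.** This uses $f\in I_\ell$. By Fact 3, $f\Delta\in\mathfrak n$, and $z_i\partial_{z_i}$ preserves $\mathfrak n$. The product rule gives $z_i(\partial_{z_i}f)\Delta\equiv-f\,z_i\partial_{z_i}\Delta\pmod{\mathfrak n}$. Hence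
$$m(\partial f)\,Q\,\Delta\equiv-f\,S\pmod{\mathfrak n},\qquad S=\sum_I\sum_{i\in I}b_{I,i}\,z_i\partial_{z_i}\Delta .$$

**Step 4: $fS\in\mathfrak n$ by antisymmetry.** This disposes of the remaining term. For $\sigma\in S_k$ the factors $g_I$, $e_I/z_i$, $\Delta_I^2$, $\gamma_{I,i}$ go to the same objects for $(\sigma I,\sigma i)$, so $\sigma b_{I,i}=b_{\sigma I,\sigma i}$. Since $\sigma\Delta=\operatorname{sgn}(\sigma)\Delta$, we have $\sigma(z_i\partial_{z_i}\Delta)=\operatorname{sgn}(\sigma)\,z_{\sigma i}\partial_{z_{\sigma i}}\Delta$. So $S$ is antisymmetric, hence $S=\Delta S'$ for a polynomial $S'$, and $fS=(f\Delta)S'\in\mathfrak n$.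

Thus $m(\partial f)Q\Delta\in\mathfrak n$, and as $(\partial f)Q\in\Lambda_k$, Fact 3 gives $(\partial f)Q\in I_\ell$. $\square$

*Example.* For $k=\ell=m=2$ the element $e_2\Delta^2\in\mathfrak q_2$ is nonzero in the top degree $4$ of $R$, so $1\cdot\mathfrak q_2\not\subset I_2$ and Lemma 2 says that $\partial K$ has no nonzero constants. Since $\mathfrak q_2$ starts in degree $4$, it puts no restriction in positive degrees. By Section 5, $\partial K$ contains everything in degrees $1$ and $2$.

## 7. Poincaré duality turns the annihilator into a quotient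

Let $\mathfrak a=\operatorname{Ann}_R(\mathfrak q_m)$ and $J_m=\{g\in S_m:g\,\mathfrak q_m\subset I_\ell\}$. Lemma 2 says $\partial K\subset J_m$. Moreover $J_m$ is the set of $g\in S_m$ whose class in $R$ lies in $\mathfrak a$, so $S_m/J_m\cong R_m/(R_m\cap\mathfrak a)$. With (5) we get, for every $d\ge0$,
$$\dim(R_m/R_{m-1})_{d+m}=\dim(S_m/\partial K)_d\ \ge\ \dim(S_m/J_m)_d=\dim(R_m)_d-\dim(R_m\cap\mathfrak a)_d\ \ge\ \dim(R_m)_d-\dim\mathfrak a_d . \tag{7}$$

We need an upper bound for $\dim\mathfrak a_d$. Let $\mathfrak b=\mathfrak q_mR$. For $0\le d\le k\ell$, $\mathfrak a_d$ is the orthogonal complement of $\mathfrak b_{k\ell-d}$ under the pairing of Fact 2. Clearly $\mathfrak a_d\mathfrak b_{k\ell-d}=0$. Conversely, suppose $x\in R_d$ (here $R_d$ means the degree-$d$ part of $R$) is orthogonal to $\mathfrak b_{k\ell-d}$ but $xb\ne0$ for some homogeneous $b\in\mathfrak b$; then duality gives a homogeneous $y$ with $xby\ne0$ in degree $k\ell$, and $by\in\mathfrak b_{k\ell-d}$, a contradiction. Hence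
$$\dim\mathfrak a_d=\dim(R/\mathfrak q_mR)_{k\ell-d}. \tag{8}$$
So it remains to bound $\operatorname{Hilb}(R/\mathfrak q_mR)$ from above, which asks for relations in a quotient ring.

## 8. Bounding $R^{k,\ell}/\mathfrak q_t$ by partitions with a small Durfee square

For $k,\ell\ge0$ let
$$\alpha_t(k,\ell)=\operatorname{Hilb}(\Lambda_k/(\mathfrak q_t+I_\ell)),\qquad \beta_t(k,\ell)=\operatorname{Hilb}(\Lambda_k/(\mathfrak r_t+I_\ell)),$$
$$N_t(k,\ell)=\sum_{\lambda\subset k\times\ell,\ \lambda_t<t}q^{|\lambda|},\qquad N'_t(k,\ell)=\sum_{\lambda\subset k\times\ell,\ \lambda_t<t-1}q^{|\lambda|}.$$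
The condition $\lambda_t<t$ says that the Durfee square of $\lambda$ (the largest square contained in its diagram) has side less than $t$.

*Example.* $N_2(2,2)=1+q+2q^2+q^3$: only $(2,2)$ is excluded. This equals $\operatorname{Hilb}(R^{2,2}/\mathfrak q_2)$, since $\mathfrak q_2$ starts in degree $4$ and is nonzero there.

**Proposition 3.** $\alpha_t(k,\ell)\le N_t(k,\ell)$ for $t\ge1$ and $k,\ell\ge0$.

*Proof.* We prove this together with $\beta_t(k,\ell)\le N'_t(k,\ell)$ for $t\ge2$, $k\ge1$, $\ell\ge0$, by induction on $k+\ell$. Multiplying by $e_k$ leads from $\mathfrak q_t$ to $\mathfrak r_t$, and multiplying by $h_L$ leads from $\mathfrak r_t$ to $\mathfrak q_{t-1}$; this is why both ideals are needed.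

**Step 1: initial cases.** These start the induction. The ideal $\mathfrak q_1$ is generated by all $p_r$ with $r\ge1$, so it consists of all elements without constant term, and $\alpha_1=1=N_1$. Let $t\ge2$. If $k=0$ or $\ell=0$, then $R^{k,\ell}=\mathbb Q$, so $\alpha_t(k,\ell)\le1=N_t(k,\ell)$. Also $\beta_t(k,0)\le1=N'_t(k,0)$, since $\emptyset$ satisfies $0<t-1$.

**Step 2: removing $e_k$.** The aim is, for $t\ge2$ and $k,\ell\ge1$,
$$\alpha_t(k,\ell)\le\alpha_t(k-1,\ell)+q^k\beta_t(k,\ell-1). \tag{9}$$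
Let $M=\Lambda_k/(\mathfrak q_t+I_\ell)$. Setting $z_k=0$ identifies $\Lambda_k/(e_k)$ with $\Lambda_{k-1}$, with $h_j\mapsto h_j$ and $p_r\mapsto p_r$ for $r\ge1$. The generators of $\mathfrak q_t$ do not involve $p_0$, because $a_i+c_j\ge1$. So $M/e_kM=\Lambda_{k-1}/(\mathfrak q_t+I_\ell)$, with Hilbert series $\alpha_t(k-1,\ell)$.

The map $\Lambda_k\to e_kM$, $f\mapsto e_kf$, is onto and raises degree by $k$. It kills $I_{\ell-1}=(h_\ell)+I_\ell$: by (1) with $j=\ell+k$, $e_kh_\ell$ is a combination of $h_{\ell+1},\dots,h_{\ell+k}$.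

It also kills $\mathfrak r_t$. A generator with $c_1\ge1$ lies in $\mathfrak q_t$. Suppose $c_1=0$. Each $z_j$ satisfies $\sum_{i=0}^k(-1)^ie_iz_j^{k-i}=0$; multiplying by $z_j^a$ and summing over $j$,
$$e_kp_a=\sum_{i=0}^{k-1}(-1)^{k-1-i}e_i\,p_{a+k-i}\qquad(a\ge0).$$
The column $c_1=0$ has entries $p_{a_1},\dots,p_{a_t}$. Multiply it by $e_k$ and apply this identity: $e_k$ times the generator becomes a $\Lambda_k$-combination of determinants in which $c_1$ is replaced by $k-i\ge1$. Each of these has a repeated column and is $0$, or is $\pm$ a generator of $\mathfrak q_t$.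

So $e_kM$ is a quotient of $\Lambda_k/(\mathfrak r_t+I_{\ell-1})$ shifted by $k$, and (9) follows.

**Step 3: removing $h_L$.** The aim is, for $t\ge2$ and $k,L\ge1$,
$$\beta_t(k,L)\le\beta_t(k,L-1)+q^L\alpha_{t-1}(k-1,L). \tag{10}$$
Let $M=\Lambda_k/(\mathfrak r_t+I_L)$. Then $M/h_LM=\Lambda_k/(\mathfrak r_t+I_{L-1})$. The map $\Lambda_k\to h_LM$, $f\mapsto h_Lf$, is onto and raises degree by $L$. It kills $I_L$, and it kills $e_k$, since $e_kh_L\in I_L$ by (1) with $j=L+k$. Step 4 shows that it kills $\mathfrak q_{t-1}$. So $h_LM$ is a quotient of $\Lambda_k/((e_k)+\mathfrak q_{t-1}+I_L)=\Lambda_{k-1}/(\mathfrak q_{t-1}+I_L)$ shifted by $L$, and (10) follows.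

**Step 4: $h_L\,\mathfrak q_{t-1}=0$ in $M$.** This completes Step 3. Take $0\le a_1<\dots<a_{t-1}$ and $1\le c_1<\dots<c_{t-1}$, put $c_0=0$ and $C=c_{t-1}$, and for $0\le j\le t-1$ set
$$b_j=(-1)^j\det(p_{a_i+c_{j'}})_{1\le i\le t-1,\ j'\in\{0,\dots,t-1\}\setminus\{j\}} .$$
So $b_0=\det(p_{a_i+c_j})_{i,j=1}^{t-1}$ is an arbitrary generator of $\mathfrak q_{t-1}$, and we must show $b_0h_L=0$ in $M$. For every $a\ge0$, expansion along the first row shows that $\sum_jb_jp_{a+c_j}$ is the $t\times t$ determinant with row indices $a,a_1,\dots,a_{t-1}$ and column indices $c_0,\dots,c_{t-1}$. It has a repeated row and is $0$, or it is $\pm$ a generator of $\mathfrak r_t$. In $M$ it is $0$ in either case: the power sums satisfy a linear recurrence there.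

Now work in $M[[u]]$ with
$$P(u)=\sum_{r\ge0}p_ru^r,\qquad B(u)=\sum_{j=0}^{t-1}b_ju^{C-c_j},\qquad H(u)=\sum_{j=0}^Lh_ju^j .$$
The last series stops at $L$ because $h_j=0$ in $M$ for $j>L$. For $a\ge0$ the coefficient of $u^{C+a}$ in $BP$ is $\sum_jb_jp_{a+c_j}=0$. So $G:=BP$ is a polynomial of degree at most $C-1$. Newton's identity $uH'=(P-k)H$ holds because $uH'/H=\sum_iz_iu/(1-z_iu)=\sum_{r\ge1}p_ru^r$ and $p_0=k$. Multiplying it by $B$,
$$B\cdot uH'=(G-kB)H .$$
Compare coefficients of $u^{C+L}$. The polynomial $B$ has degree at most $C$ with $u^C$-coefficient $b_0$, the polynomial $uH'$ has degree at most $L$ with $u^L$-coefficient $Lh_L$, and $GH$ has degree at most $C+L-1$. So $Lb_0h_L=-kb_0h_L$, that is, $(k+L)\,b_0h_L=0$. Since $k+L$ is invertible, $b_0h_L=0$.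

**Step 5: the counts satisfy the same recursions with equality.** This closes the induction. For $t\ge2$ and $k,\ell,L\ge1$,
$$N_t(k,\ell)=N_t(k-1,\ell)+q^kN'_t(k,\ell-1),\qquad N'_t(k,L)=N'_t(k,L-1)+q^LN_{t-1}(k-1,L).$$
First identity: the partitions with $\lambda_k=0$ give the first term. If $\lambda_k\ge1$, remove the first column, of size $k$, to get $\mu\subset k\times(\ell-1)$. For $t\le k$ we have $\mu_t=\lambda_t-1$, so $\lambda_t<t$ if and only if $\mu_t<t-1$; for $t>k$ both conditions hold automatically, as $t\ge2$. Second identity: the partitions with $\lambda_1<L$ give the first term. If $\lambda_1=L$, remove the first row to get $\mu\subset(k-1)\times L$; since $\lambda_t=\mu_{t-1}$, the condition becomes $\mu_{t-1}<t-1$.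

Every pair on the right of (9) and (10) has sum one less than the pair on the left, so both bounds follow by induction. $\square$

**The counts in closed form.** For the fixed $k,\ell\ge1$ and $1\le m\le k$ put $\rho_m=q^{k\ell}N_m(k,\ell)|_{q\to1/q}$. A partition in $k\times\ell$ with Durfee square of side $i$ consists of the square, a partition in $i\times(\ell-i)$ to its right, and a partition in $(k-i)\times i$ below it. By (2),
$$N_m(k,\ell)=\sum_{i=0}^{m-1}q^{i^2}\binom ki_q\binom\ell i_q,\qquad \rho_m=\sum_{i=0}^{m-1}q^{(k-i)(\ell-i)}\binom ki_q\binom\ell i_q . \tag{11}$$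
The exponent in $\rho_m$ is $k\ell-i^2-i(k-i)-i(\ell-i)=(k-i)(\ell-i)$. Summed over all $0\le i\le k$, the first expression counts all partitions in $k\times\ell$ and gives $\binom{k+\ell}k_q$. Under $q\to1/q$ and multiplication by $q^{k\ell}$ this polynomial is unchanged, so the second sum over $0\le i\le k$ is also $\binom{k+\ell}k_q$.

**Proposition 4.** For $1\le m\le k$, $\ d_m\ge q^m(w_m-\rho_m)$.

*Proof.* By (8) and Proposition 3, for $0\le d\le k\ell$ the number $\dim\mathfrak a_d$ is at most the coefficient of $q^{k\ell-d}$ in $N_m(k,\ell)$, which is the coefficient of $q^d$ in $\rho_m$. For $d>k\ell$ both numbers are $0$. Insert this in (7). In degrees below $m$ the right side of the proposition has no terms. $\square$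

*Example.* For $k=\ell=m=2$: $\rho_2=q+2q^2+q^3+q^4$, $w_2-\rho_2=1$, and the bound is $d_2\ge q^2$.

## 9. A $q$-identity

Since $w_m=w_{m-1}+d_m$, Proposition 4 contains $d_m$ on both sides. Solving it for $d_m$ starting from $w_{m-1}$ requires the following identity. Put $W_m=1+\sum_{i=1}^mq^iX_i$ for $0\le m\le k$.

**Lemma 5.** For $1\le m\le k$,
$$W_{m-1}-(1-q^m)X_m=\rho_m. \tag{12}$$
Consequently $W_m=\rho_m+X_m$ for $1\le m\le k$, and $W_k=\binom{k+\ell}k_q$.

*Proof.* We prove (12) by induction on $m$.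

**Step 1: $m=1$.** Here $X_1=\frac{1-q^\ell}{1-q}\sum_{j=0}^{k-1}q^{j\ell}=\frac{1-q^{k\ell}}{1-q}$, so the left side is $1-(1-q^{k\ell})=q^{k\ell}=\rho_1$.

**Step 2: reduce the step from $m$ to $m+1$ to an identity in one indeterminate.** Let $1\le m\le k-1$. Since $W_m-W_{m-1}=q^mX_m$, the left side of (12) for $m+1$ minus that for $m$ is $X_m-(1-q^{m+1})X_{m+1}$. We must show that it equals
$$\rho_{m+1}-\rho_m=q^{(k-m)(\ell-m)}\binom km_q\binom\ell m_q .$$
If $\ell<m$, both sides are $0$. Let $\ell\ge m$, and put $t=q^{\ell-m}$ and $n=k-m\ge1$. Using $(1-q^{m+1})\binom\ell{m+1}_q=(1-q^{\ell-m})\binom\ell m_q$ and dividing by $\binom\ell m_q$, we have to show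
$$\sum_{j=0}^nt^jq^j\binom{m+j-1}j_q-(1-t)\sum_{j=0}^{n-1}t^j\binom{m+j}j_q=t^n\binom{m+n}n_q .$$

**Step 3: compare coefficients of $t^j$.** We prove this identity with $t$ an indeterminate. For $j=0$ the left coefficient is $1-1=0$. For $1\le j\le n-1$ it is
$$q^j\binom{m+j-1}j_q-\binom{m+j}j_q+\binom{m+j-1}{j-1}_q=0$$
by $q$-Pascal. For $j=n$ it is $q^n\binom{m+n-1}n_q+\binom{m+n-1}{n-1}_q=\binom{m+n}n_q$, again by $q$-Pascal. This proves (12).

**Step 4: the consequences.** By (12), $W_m=W_{m-1}+q^mX_m=\rho_m+X_m$. For $m=k$ we have $X_k=\binom\ell k_q$, which is the term $i=k$ of the second sum in (11). So $W_k$ is that sum over all $0\le i\le k$, which is $\binom{k+\ell}k_q$. $\square$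

## 10. Adding up the lower bounds

**Proof of Theorem A.**

**Step 1: $d_m\ge q^mX_m$ and $w_m\ge W_m$.** We prove these lower bounds by induction on $m$, starting from $w_0=1=W_0$. Let $1\le m\le k$ and assume $w_{m-1}\ge W_{m-1}$. Substituting $w_m=w_{m-1}+d_m$ in Proposition 4 and using (12),
$$(1-q^m)d_m\ \ge\ q^m(w_{m-1}-\rho_m)\ \ge\ q^m(W_{m-1}-\rho_m)=q^m(1-q^m)X_m .$$
Multiplication by $1/(1-q^m)=\sum_{i\ge0}q^{im}$ preserves coefficientwise inequalities, so $d_m\ge q^mX_m$. Hence $w_m=w_{m-1}+d_m\ge W_{m-1}+q^mX_m=W_m$.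

**Step 2: the total is known.** This forces equality. Since $R_k=R$, Fact 1 and Lemma 5 give
$$\binom{k+\ell}k_q=w_k=1+\sum_{m=1}^kd_m\ \ge\ 1+\sum_{m=1}^kq^mX_m=W_k=\binom{k+\ell}k_q .$$
So $d_m=q^mX_m$ for every $m$, which is Theorem A. By Section 4, Theorem 1 follows. $\blacksquare$

## 11. The subalgebras themselves, and the annihilator of $\mathfrak q_m$

Since the bounds turned out to be equalities, every inequality used on the way is one as well.

**Theorem B.** Let $k,\ell\ge1$, with coefficients $\mathbb Q$; let $0\le m\le k$ in (i) and $1\le m\le k$ in (ii), (iii).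

(i) $\displaystyle\operatorname{Hilb}(R^{k,\ell,m},q)=1+\sum_{i=1}^mq^i\binom\ell i_q\sum_{j=0}^{k-i}q^{j(\ell-i+1)}\binom{i+j-1}j_q$. For $m\ge1$ this also equals $X_m+\sum_{i<m}q^{(k-i)(\ell-i)}\binom ki_q\binom\ell i_q$. In particular $\dim R^{k,\ell,m}=\sum_{i=0}^m\binom ki\binom\ell i$.

(ii) $\displaystyle\operatorname{Hilb}(R^{k,\ell}/\mathfrak q_mR^{k,\ell},q)=\sum_{i<m}q^{i^2}\binom ki_q\binom\ell i_q$; thus the bound of Proposition 3 is sharp.

(iii) $\operatorname{Ann}_{R^{k,\ell}}(\mathfrak q_m)\subset R^{k,\ell,m}$, and the converse of Lemma 2 holds: for $g\in S_m$, $g\,\mathfrak q_m\subset I_\ell$ if and only if $g=\partial f/\partial p_m$ for some $f\in S_m\cap I_\ell$.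

*Proof.* (i) The first formula is $w_m=W_m$, which follows from Theorem A. The second is $W_m=\rho_m+X_m$ with (11). At $q=1$, $\sum_{j=0}^{k-m}\binom{m+j-1}j=\binom km$, so $X_m$ becomes $\binom\ell m\binom km$, and the dimension formula follows for $m\ge1$. For $m=0$ both sides are $1$.

(ii), (iii) We have $d_m=q^mX_m=q^m(W_m-\rho_m)=q^m(w_m-\rho_m)$, so Proposition 4 is an equality. Hence for every $d$ both inequalities in (7) and the estimate of $\dim\mathfrak a_d$ by the coefficient of $q^d$ in $\rho_m$ are equalities. The first equality in (7) says $\dim(S_m/\partial K)_d=\dim(S_m/J_m)_d$ with $\partial K\subset J_m$, so $\partial K=J_m$, which is the equivalence in (iii). The second says $R_m\cap\mathfrak a=\mathfrak a$, that is, $\mathfrak a\subset R_m$. The third says, by (8), that $\operatorname{Hilb}(R/\mathfrak q_mR)=N_m(k,\ell)$, which is (ii) by (11). $\square$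

*Example.* For $k=\ell=m=2$: $\partial K$ is the set of all $g\in S_2$ without constant term, and $\operatorname{Ann}_R(\mathfrak q_2)$ is the part of $R$ of positive degree.

## 12. Positive characteristic

Define everything over a field $\mathbb F$ of characteristic $p>0$. The letter $p$ without an index is this prime; power sums always carry an index.

**Theorem C.** If $p>k\ell$, then Theorem A and the formula of Theorem 1 for $\operatorname{Hilb}(A,q)$ hold over $\mathbb F$. If $k+\ell\le p\le k\ell$, the formula for $\operatorname{Hilb}(A,q)$ fails for $m=1$.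

*Proof for $p>k\ell$.* We go through the argument and check each place where the characteristic enters.

**Step 1: Section 1, and power sums as generators.** This secures the standard facts and the rings $S_m$. Schur polynomials form a basis of $\Lambda_k$ over any field, Jacobi–Trudi and the duality formula in Fact 2 have integer coefficients, and the proofs of Facts 1 and 3 work over any field. Since $p>k\ell\ge k$, the integers $1,\dots,k$ are invertible, so Newton's identities for $r\le k$ still give $\mathbb F[e_1,\dots,e_m]=\mathbb F[p_1,\dots,p_m]$ with $p_1,\dots,p_k$ algebraically independent.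

**Step 2: Proposition 3 for the pair $(k,\ell)$.** The induction only visits pairs with at most $k$ variables, so $\mathfrak q_1$ is still the ideal of all elements without constant term, by Step 1. The only division is by $k'+L$ in Step 4 of that proof. There $k'\le k$, and $L\le\ell-1$, because in the induction for $\alpha_t(k,\ell)$ a series $\beta_t$ first appears through (9), which lowers $\ell$ by one. So $k'+L\le k+\ell-1\le k\ell<p$, using $(k-1)(\ell-1)\ge0$. All other identities used there have integer coefficients.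

**Step 3: Lemma 2.** The proof divides by $m$, and $m\le k\le k\ell<p$. It also uses that an antisymmetric polynomial is divisible by $\Delta$, which holds for $p\ne2$. If $p=2$, then $k\ell<2$, so $k=1$ and $\Delta=1$.

**Step 4: Proposition 4 in degrees at most $k\ell$.** Here (5) must be rechecked. Let $d+m\le k\ell$. In $(S_m)_{d+m}$ the exponents of $p_m$ are at most $k\ell<p$. So $\partial:(S_m)_{d+m}\to(S_m)_d$ is onto, since $p_m^ag$ with $g\in S_{m-1}$ has the preimage $p_m^{a+1}g/(a+1)$ with $a+1\le k\ell<p$. Its kernel is $(S_{m-1})_{d+m}$, since a derivative $ap_m^{a-1}$ with $1\le a<p$ is nonzero. Hence (5) holds for $d+m\le k\ell$, with $(\partial K)_d$ meaning $\partial(K_{d+m})$. The rest of Section 7 and the proof of Proposition 4 are unchanged, so $d_m\ge q^m(w_m-\rho_m)$ holds for the coefficients of $q^e$ with $e\le k\ell$.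

**Step 5: Section 10 in degrees at most $k\ell$.** Lemma 5 does not depend on the field. In Step 1 of Section 10, the coefficient of $q^e$ after multiplication by $1/(1-q^m)$ uses only the coefficients in degrees $e,e-m,e-2m,\dots$, so the induction works in degrees $e\le k\ell$. There is nothing in higher degrees: $R$ has top degree $k\ell$, and $W_k=\binom{k+\ell}k_q$ has degree $k\ell$ and is a sum of the series $1$ and $q^mX_m$ with nonnegative coefficients. So the squeeze in Step 2 of Section 10 gives Theorem A over $\mathbb F$.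

**Step 6: the formula for $\operatorname{Hilb}(A,q)$.** The sequence (3) is exact over $\mathbb F$ by the same argument. For $m\le k-1$ we also need Theorem A for $(k-1,\ell)$, and $p>(k-1)\ell$. For $m=k$ only $(k,\ell)$ is needed. So Section 4 applies.

*Proof for $k+\ell\le p\le k\ell$.* By the Pieri rule, $e_1^{k\ell}=f\cdot s_{(\ell^k)}$ in $R^{k,\ell}$, where $f$ is the number of standard Young tableaux of the $k\times\ell$ rectangle. By the hook length formula, $f$ is $(k\ell)!$ divided by the product of the hook lengths. All hook lengths are at most $k+\ell-1<p$, while $p\le k\ell$ divides $(k\ell)!$. So $p\mid f$ and $e_1^{k\ell}=0$ over $\mathbb F$. For $m=1$, $\ker\phi_{k,\ell,0}=0$, so $A=\ker\phi_{k,\ell,1}$ is contained in $R^{k,\ell,1}$, which is spanned by the powers of $e_1$. Hence $A_{k\ell}=0$. But the formula for $m=1$ is $q^{(k-1)\ell+1}\binom\ell1_q$, whose coefficient of $q^{k\ell}$ is $1$. $\square$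

*Example.* For $k=2$, $\ell=3$, $p=5$ there are $5$ standard Young tableaux of the $2\times3$ rectangle, so $e_1^6=5\,s_{(3,3)}=0$, while the formula for $m=1$ predicts $q^4+q^5+q^6$.
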